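\title{Normally detectable finite groups: a proof of Hawkes's conjecture}

\begin{abstract}
A group $G$ is normally detectable if in every direct product of finitely many copies of $G$ the given factors are the only normal subgroups isomorphic to $G$. We prove the conjecture of T.~O.~Hawkes that a nontrivial finite group $G$ is normally detectable if and only if $G$ is directly indecomposable and $|G/G'|$ is coprime to $|Z(G)|$. The proof iterates a normal embedding $G\to G^n$ until a composite of its coordinates is an idempotent endomorphism, and then shows that the kernel of this idempotent is a direct factor of $G$. We also show that two factors suffice in the definition, that the result extends to arbitrary index sets and to normal subgroups isomorphic to a power of $G$, and that ``normal'' cannot be weakened to ``subnormal''.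
\end{abstract}

\section{Introduction}\label{sec:intro}

A direct product of $n$ copies of a group $G$ has $n$ obvious normal subgroups isomorphic to $G$, namely the factors. We ask when there are no others.

\begin{definition}
A group $G$ is \emph{normally detectable} if for every $n\ge1$ and all groups $G_1,\dots,G_n$ isomorphic to $G$, every normal subgroup of $G_1\times\dots\times G_n$ isomorphic to $G$ is one of the factors $G_i$.
\end{definition}

A cyclic group of prime order $p$ is not normally detectable: its square has $p+1$ subgroups of order $p$, all of them normal, and only two of them are factors. The extra subgroups are graphs of homomorphisms, and a graph is normal whenever the homomorphism takes central values. A second way to produce an unexpected copy of $G$ is to distribute a direct decomposition of $G$ over two factors. Write $G'$ for the commutator subgroup and $Z(G)$ for the center, and call $G$ \emph{directly indecomposable} if $G=A\times B$ forces $A=1$ or $B=1$. The two constructions are excluded by the conditions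
\begin{enumerate}
\item[(H1)] $G$ is directly indecomposable;
\item[(H2)] $\bigl(|G/G'|,|Z(G)|\bigr)=1$.
\end{enumerate}
It is known that (H1) and (H2) are necessary for a nontrivial finite group to be normally detectable. We recall the argument.

\begin{lemma}\label{lem:necessity}
Let $G\ne1$ be a finite group that violates \textup{(H1)} or \textup{(H2)}. Then $G\times G$ has a normal subgroup isomorphic to $G$ that is not a factor.
\end{lemma}

\begin{proof}
If $G=A\times B$ with $A,B\neq1$, take $\{(a,b):a\in A,\ b\in B\}$. If a prime $p$ divides $|G/G'|$ and $|Z(G)|$, then $G$ has a quotient of order $p$ and a central subgroup of order $p$, so there is a nontrivial homomorphism $\rho:G\to Z(G)$. Take its graph $\{(g,\rho(g)):g\in G\}$. It is normal: conjugation by $(x,y)$ sends $(g,\rho(g))$ to $(x^{-1}gx,\rho(g))$, and $\rho(g)=\rho(x^{-1}gx)$ because $\rho$ has abelian image. In both cases the subgroup is isomorphic to $G$ and projects nontrivially to both factors.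
\end{proof}

T.~O.~Hawkes conjectured that for finite groups there is no further obstruction; we take the conjecture from \cite{subnormal}. It is true.

\begin{theorem}\label{thm:main}
A nontrivial finite group $G$ is normally detectable if and only if $G$ is directly indecomposable and $(|G/G'|,|Z(G)|)=1$.
\end{theorem}

The theorem can be strengthened. For a family $(G_i)_{i\in I}$, the \emph{restricted product} $\bigoplus_{i\in I}G_i$ is the subgroup of the Cartesian product $\prod_{i\in I}G_i$ formed by the elements with only finitely many nontrivial coordinates.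

\begin{theorem}\label{thm:strong}
For a nontrivial finite group $G$ the following are equivalent:
\begin{enumerate}
\item[(i)] $G$ is directly indecomposable and $(|G/G'|,|Z(G)|)=1$;
\item[(ii)] $G$ is normally detectable;
\item[(iii)] the condition defining normal detectability holds for $n=2$;
\item[(iv)] for every set $I$, every family $(G_i)_{i\in I}$ of groups isomorphic to $G$ and every $r\ge1$, every normal subgroup of $\prod_{i\in I}G_i$ isomorphic to $G^r$ is the product of $r$ of the factors $G_i$, and the same holds for $\bigoplus_{i\in I}G_i$.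
\end{enumerate}
``Normal'' cannot be replaced by ``subnormal'' in Theorem~\ref{thm:main}.
\end{theorem}

To see why one expects (H1) and (H2) to suffice, let $N$ be normal in $G_1\times\dots\times G_n$. If $x\in N$ has $i$-th coordinate $x_i$ and $a\in G_i$, then
\begin{equation}\label{eq:basic}
[x,a]=[x_i,a]\in N\cap G_i .
\end{equation}
Let $N_i$ be the projection of $N$ to $G_i$. By \eqref{eq:basic}, $N_i'\le N\cap G_i$, and therefore
\[
N'\le N_1'\times\dots\times N_n'\le (N\cap G_1)\times\dots\times(N\cap G_n)\le N.
\]
So $N$ is a direct product along the factors up to an abelian quotient. If $G$ is perfect and indecomposable (for instance nonabelian simple) and $N\cong G$, then $N=N'$ is the direct product of the groups $N\cap G_i$, so $N\le G_i$ for some $i$, and $N=G_i$ by orders.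

When $G$ is not perfect, the abelian quotient can glue the pieces $N\cap G_i$ together, and (H1) and (H2), applied to $N$ alone, do not prevent this. Let $T=\{(x,y)\in S_3\times S_3:\operatorname{sgn}x=\operatorname{sgn}y\}$, a normal subgroup of order $18$ that projects onto both factors. The elements of $T$ outside $A_3\times A_3$ invert $A_3\times A_3$, so $Z(T)=1$; and in a nontrivial decomposition of $T$ one factor would have odd order, hence would be abelian and so central. Thus $T$ satisfies (H1) and (H2). A proof of Theorem~\ref{thm:main} must therefore use that $N$ is isomorphic to the factors of the ambient product.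

We use it by regarding the coordinates of an isomorphism $G\to N$ as endomorphisms of $G$, which can be composed. In Section~\ref{sec:words} we find a composite that is a nontrivial idempotent and so writes $G=K\rtimes H$, with $H\neq1$ subnormal along a chain on which a form of \eqref{eq:basic} survives. Section~\ref{sec:split} states a criterion for $K$ to be a direct factor, deduces Theorem~\ref{thm:main} from it and treats short chains by hand. Section~\ref{sec:proof} proves the criterion, and Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}.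

\section{Conventions and standard facts}\label{sec:facts}

We write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy$, so that $x^y=x[x,y]$, $[x,y]=(y^{-1})^xy$ and
\[
[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z .
\]
For subgroups, $[X,Y]$ is generated by the commutators $[x,y]$, and $[X,Y,Z]=[[X,Y],Z]$. The lower central series is $\gamma_1(X)=X$, $\gamma_{m+1}(X)=[\gamma_m(X),X]$. Endomorphisms are written on the left, and $0$ is the trivial endomorphism.

For a set $\pi$ of primes with complement $\pi'$, a $\pi$-group (or $\pi$-element) is one whose order involves only primes in $\pi$, and $O_\pi(X)$ is the largest normal $\pi$-subgroup of a finite group $X$. For a prime $p$, $O^p(X)$ is the subgroup generated by the $p'$-elements of $X$; it is the smallest normal subgroup with $p$-group quotient, and $O^p(O^p(X))=O^p(X)$. These subgroups are characteristic. Let $\pi(G)$ be the set of primes dividing $|G/G'|$. Every abelian quotient of $G$ is a $\pi(G)$-group, and (H2) says that $Z(G)$ is a $\pi(G)'$-group.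

In the following facts all groups are finite.
\begin{enumerate}
\item[(F1)] (Three subgroups lemma.) If $[X,Y,Z]=1$ and $[Y,Z,X]=1$, then $[Z,X,Y]=1$.
\item[(F2)] A subnormal $q$-subgroup of $X$ ($q$ prime) lies in $O_q(X)$.
\item[(F3)] A group is nilpotent if and only if all its Sylow subgroups are normal, that is, it is their direct product. A nilpotent group has a quotient of order $q$ for each prime $q$ dividing its order. If $Y\le Z(X)$ and $X/Y$ is nilpotent, then $X$ is nilpotent.
\item[(F4)] A $p$-group of automorphisms of a nontrivial $p$-group fixes a nontrivial element.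
\item[(F5)] (Schur--Zassenhaus, conjugacy part.) If $D$ is a normal $p$-subgroup of $X$ and $X/D$ is a $p'$-group, then any two complements of $D$ in $X$ are conjugate.
\item[(F6)] If $U,Z\trianglelefteq X$ and $t\in UZ$ is a $p$-element, then $t=uz$ with $p$-elements $u\in U$, $z\in Z$.
\item[(F7)] Every element $u$ of a finite semigroup has an idempotent power.
\end{enumerate}
For (F6), let $R$ be a Sylow $p$-subgroup of $UZ$ containing $t$. Then $R\cap U$ and $R\cap Z$ are Sylow $p$-subgroups of $U$ and $Z$, so, with $m_p$ the $p$-part of an integer $m$, we have $|(R\cap U)(R\cap Z)|\ge|U|_p|Z|_p/|U\cap Z|_p=|UZ|_p$ and $R=(R\cap U)(R\cap Z)$. For (F7), choose $a,b\ge1$ with $u^a=u^{a+b}$; then $u^{2c}=u^c$ for every multiple $c\ge a$ of $b$.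

\section{Iterating a normal embedding}\label{sec:words}

Let $G\neq1$ be a finite group satisfying (H2), and put $\pi=\pi(G)$. Identify $G_1\times\dots\times G_n$ with $G^n$, let $N\trianglelefteq G^n$ be isomorphic to $G$, and let $\varphi=(\varphi_1,\dots,\varphi_n):G\to G^n$ be a monomorphism with image $N$. Each $\varphi_i$ is an endomorphism of $G$, and \eqref{eq:basic} takes the following form: for all $g,a\in G$ and every $i$,
\begin{equation}\label{eq:b}
\text{there is } b\in G \text{ with } \varphi_i(b)=[\varphi_i(g),a] \text{ and } \varphi_j(b)=1 \text{ for all } j\ne i .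
\end{equation}
It is enough to find one injective coordinate.

\begin{lemma}\label{lem:auto}
If $\varphi_i$ is injective, then $N=G_i$.
\end{lemma}

\begin{proof}
Let $j\neq i$ and $g,a\in G$. By \eqref{eq:b} for the index $j$ there is $b$ with $\varphi_j(b)=[\varphi_j(g),a]$ and $\varphi_i(b)=1$. Then $b=1$, so $[\varphi_j(g),a]=1$. Thus $\varphi_j(G)\le Z(G)$. This group is an abelian quotient of $G$, hence a $\pi$-group, and it lies in a $\pi'$-group, so $\varphi_j=0$. Therefore $N\le G_i$, and $N=G_i$ by orders.
\end{proof}

A composite $\varphi_{i_1}\circ\dots\circ\varphi_{i_k}$ is injective only if $\varphi_{i_k}$ is, so it suffices to find an injective composite, and composites can be chosen with better properties than the single $\varphi_i$. For a word $w=i_1\cdots i_s$ of length $|w|=s$ over $\{1,\dots,n\}$ let $\varphi_w=\varphi_{i_1}\circ\dots\circ\varphi_{i_s}$, the identity if $s=0$, and put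
\[
P_w=\varphi_w(G),\qquad A_w=\bigcap_{|v|=s,\ v\neq w}\ker\varphi_v\trianglelefteq G,\qquad M_w=\varphi_w(A_w)\trianglelefteq P_w .
\]
An empty intersection is read as $G$, so $A_w=M_w=P_w=G$ for the empty word. The $\varphi_v$ with $|v|=s$ are the coordinates of the iterated map $\Phi_s:G\to G^{n^s}$; the group $P_w$ is the projection of $\Phi_s(G)$ to the factor indexed by $w$, and $M_w$ is the intersection of $\Phi_s(G)$ with that factor. For a word $i$ of length one these are the groups $N_i$ and $N\cap G_i$ of the introduction.

\begin{lemma}\label{lem:words}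
Let $w$ be a word of length $s\ge0$ and $i$ a letter.
\begin{enumerate}
\item[(a)] $\bigcap_{|v|=s}\ker\varphi_v=1$; hence $\varphi_w$ is injective on $A_w$.
\item[(b)] $P_{wi}\trianglelefteq P_w$.
\item[(c)] $[P_{wi},M_w]\le M_{wi}$.
\item[(d)] $Z(P_w)\cap M_w$ is a $\pi'$-group.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on $s$; the case $s=0$ is trivial. If $\varphi_v\varphi_j(g)=1$ for all $|v|=s$ and all $j$, then $\varphi_j(g)=1$ for all $j$ by induction, so $\varphi(g)=1$ and $g=1$. The second claim holds because $A_w\cap\ker\varphi_w$ is the intersection in question.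

(b) The projection $\varphi_i(G)$ of $N\trianglelefteq G^n$ is normal in $G$; apply $\varphi_w$.

(c) Let $g\in G$, $a\in A_w$, and take $b$ as in \eqref{eq:b}. We claim that $b\in A_{wi}$. A word of length $s+1$ other than $wi$ has the form $vj$ with $j\ne i$, or $vi$ with $v\neq w$. In the first case $\varphi_{vj}(b)=\varphi_v(1)=1$. In the second, $\varphi_i(b)=[\varphi_i(g),a]\in A_w$ because $A_w\trianglelefteq G$, so $\varphi_{vi}(b)=1$. Now $[\varphi_{wi}(g),\varphi_w(a)]=\varphi_w([\varphi_i(g),a])=\varphi_{wi}(b)\in M_{wi}$.

(d) Let $a\in A_w$ with $\varphi_w(a)\in Z(P_w)$. For $g\in G$ we have $[a,g]\in A_w$ and $\varphi_w([a,g])=1$, so $[a,g]=1$ by (a). Thus $a\in Z(G)$, and $Z(P_w)\cap M_w$ is the image under $\varphi_w$ of a subgroup of the $\pi'$-group $Z(G)$.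
\end{proof}

Part (d) is the way (H2) is passed down to the groups $P_w$. These are proper quotients of $G$ in general, and their centers may well contain $\pi$-elements; such elements cannot lie in $M_w$.

By (a), composites of a given length cannot all vanish, and finiteness turns this into a composite that no longer shrinks under iteration.

\begin{lemma}\label{lem:idem}
There is a word $w$ with $|w|\ge1$ such that $e=\varphi_w$ satisfies $e^2=e\neq0$.
\end{lemma}

\begin{proof}
The set $S=\{\varphi_w:|w|\ge1\}$ is a finite semigroup under composition. Suppose that it has no idempotent other than $0$. By (F7) every $u\in S$ has a power equal to $0$. Let $m=|S|+1$ and $s_1,\dots,s_m\in S$. Two of the $m$ prefixes coincide, say $s_1\cdots s_j=s_1\cdots s_l$ with $j<l$. With $x=s_1\cdots s_j$ and $u=s_{j+1}\cdots s_l$ we get $x=xu=xu^r$ for all $r\ge1$, so $x=0$ and $s_1\cdots s_m=0$. Hence $\varphi_v=0$ for all $|v|=m$, which contradicts Lemma~\ref{lem:words}(a) since $G\neq1$.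
\end{proof}

\section{A splitting criterion}\label{sec:split}

An idempotent endomorphism $e$ of $G$ gives $G=K\rtimes H$ with $K=\ker e$ and $H=e(G)$: that is, $K\trianglelefteq G$, $G=KH$ and $K\cap H=1$. To apply (H1) we must show that $K$ is a direct factor. The following proposition isolates what is needed from Lemma~\ref{lem:words}.

\begin{proposition}\label{prop:split}
Let $G=K\rtimes H$ be a finite group and $\pi=\pi(G)$. Let $k\ge1$, and suppose that there are subgroups $M_s\trianglelefteq P_s\le G$ for $0\le s\le k$ such that
\begin{enumerate}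
\item[(S1)] $G=P_0\trianglerighteq P_1\trianglerighteq\dots\trianglerighteq P_k=H$;
\item[(S2)] $M_0=G$ and $[P_s,M_{s-1}]\le M_s$ for $1\le s\le k$;
\item[(S3)] $Z(P_s)\cap M_s$ is a $\pi'$-group for $0\le s\le k$.
\end{enumerate}
Then $G=K\times\tilde H$ for some subgroup $\tilde H\cong H$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:split}]
Necessity is Lemma~\ref{lem:necessity}. Let $G\neq 1$ satisfy (H1) and (H2), and let $N$ and $\varphi$ be as in Section~\ref{sec:words}. Let $e=\varphi_w$ with $w=i_1\cdots i_k$ be the idempotent of Lemma~\ref{lem:idem}, and put $K=\ker e$, $H=e(G)\neq1$. For $0\le s\le k$ let $P_s=P_{i_1\cdots i_s}$ and $M_s=M_{i_1\cdots i_s}$. Parts (b), (c), (d) of Lemma~\ref{lem:words} give (S1), (S2), (S3). So $G=K\times\tilde H$ with $\tilde H\neq1$, and (H1), used here for the only time, gives $K=1$. Thus $e$ is injective, hence so is $\varphi_{i_k}$, and $N=G_{i_k}$ by Lemma~\ref{lem:auto}.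
\end{proof}

From now until the end of Section~\ref{sec:proof} we assume the hypotheses of Proposition~\ref{prop:split} and put $K_s=P_s\cap K$, so that $K_0=K$ and $K_k=1$. Case $s=0$ of (S3) says that $Z(G)$ is a $\pi'$-group. Since $H\cong G/K$, every abelian quotient of $H$ is a $\pi$-group.

\begin{lemma}\label{lem:chain}
\begin{enumerate}
\item[(a)] $P_s=K_sH$, and $K_s$ is normal in $P_s$ and, for $s\ge1$, in $P_{s-1}$.
\item[(b)] $[K_{s-1},H]\le K_s$ for $s\ge1$.
\item[(c)] $\gamma_{s+1}(P_s)\le M_s$; in particular $P_s/M_s$ is nilpotent.
\end{enumerate}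
\end{lemma}

\begin{proof}
(a) As $H\le P_s$, we have $P_s=P_s\cap KH=K_sH$. Both $P_s$ and $K$ are normalized by $P_s$ and by $P_{s-1}$. (b) $[K_{s-1},H]\le K\cap[P_{s-1},P_s]\le K\cap P_s$. (c) For $s=0$ this is $M_0=G$, and for $s\ge1$, by induction and (S2), $\gamma_{s+1}(P_s)=[\gamma_s(P_s),P_s]\le[\gamma_s(P_{s-1}),P_s]\le[M_{s-1},P_s]\le M_s$.
\end{proof}

\subsection*{Chains of length at most two}
If $k=1$, then $H\trianglelefteq G$ and $G=K\times H$. The first case with content is $k=2$. Here $[K_1,H]\le K_2=1$, so $P_1=K_1\times H$. Let $x\in K$ and $h\in H$. The commutator $[x,h]$ is trapped in two ways. First, $K_1\trianglelefteq G$, so $C_G(K_1)$ is a normal subgroup of $G$ containing $H$, and $[x,h]=(h^{-1})^xh\in C_G(K_1)$; also $[x,h]\in K_1$, so $[x,h]\in Z(K_1)\le Z(P_1)$. Second, $[x,h]\in[M_0,P_1]\le M_1$. Since the values are central in $P_1$, the identity $[x,hh']=[x,h'][x,h]^{h'}$ shows that $h\mapsto[x,h]$ is a homomorphism $H\to Z(P_1)\cap M_1$. Its image is an abelian quotient of $H$ inside a $\pi'$-group, hence trivial. So $[K,H]=1$ and again $G=K\times H$.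

The general proof follows this pattern: commutators with elements of $H$ are shown to lie both in a subgroup that behaves like a center and in $M_s$, and (S3) kills them. Two examples with $k=3$ show what has to be respected.

\begin{example}[Subnormality of $H$ is not enough]\label{ex:96}
Let $W=\mathbb F_4^2$, let $\omega$ be multiplication by a scalar of order $3$, let $h$ interchange the two coordinates, and let $G=W\rtimes\langle\omega,h\rangle$, of order $96$. Then $G=K\rtimes H$ with $K=W\langle\omega\rangle$, $H=\langle h\rangle$, and $2\in\pi$. Let $L=\{(x,x):x\in\mathbb F_4\}$. Since $G/W$ is abelian, $[W,h]\le L$ and $[L,h]=1$, we have $G\trianglerighteq WH\trianglerighteq LH\trianglerighteq H$, so (S1) holds. A normal subgroup $X\neq1$ of $G$ meets $W$ nontrivially, for otherwise $X\le C_G(W)=W$. Now $X\cap W$ is an $h$-invariant $\mathbb F_4$-subspace; it contains a nonzero $h$-fixed vector ($y$ or $y+h(y)$, for $0\ne y\in X\cap W$), so $L\le X$. Hence $G$ is indecomposable, and $Z(G)=1$ because $\omega$ does not centralize $L$. So $G$ satisfies (H1) and (H2), and $K$ is not a direct factor.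 For this chain (S2) forces $M_1\ge[W,\omega]=W$, so $Z(P_1)\cap M_1\ge L$ and (S3) fails.
\end{example}

\begin{example}[$H$ need not centralize $K$]\label{ex:inner}
Let $G=A_4\times S_3$, $K=A_4\times1$, $v=(12)(34)$, let $\rho:S_3\to\langle v\rangle$ be the sign map, and let $H=\{(\rho(g),g):g\in S_3\}$. With $V_4$ the normal four-group of $A_4$, take $P_0=P_1=G$, $P_2=V_4\times S_3$, $P_3=H$ and $M_0=G$, $M_1=V_4\times A_3$, $M_2=M_3=1\times A_3$. Then $H\trianglelefteq P_2$ as in the proof of Lemma~\ref{lem:necessity}, since $V_4\times1$ is central in $P_2$. Further $[P_1,M_0]=M_1$, $[P_2,M_1]=M_2$ and $[P_3,M_2]=M_3$. Finally $Z(G)=Z(H)=1$ and $Z(P_2)=V_4\times1$ meets $M_2$ trivially. So (S1)--(S3) hold, but $H$ acts on $K$ by a nontrivial inner automorphism. The direct complement is $\tilde H=1\times S_3\ne H$.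
\end{example}

So for longer chains the right target is that $H$ induces \emph{inner} automorphisms on $K$, that is, $H\le KC_G(K)$; after that, $H$ has to be corrected to a complement that centralizes $K$.

\section{Proof of the splitting criterion}\label{sec:proof}

\subsection{The action of $H$ on $K$}
We first record what (S1) alone gives. It lets us treat the action of $H$ on $K$ one prime at a time, and only for primes in $\pi$.

\begin{lemma}\label{lem:action}
\begin{enumerate}
\item[(a)] If $q$ is a prime and $h\in H$ is a $q$-element, then $[K,\langle h\rangle]\le O_q(K)$.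
\item[(b)] $H/C_H(K)$ is a nilpotent $\pi$-group.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:chain}, $K_s\trianglelefteq K_{s-1}\langle h\rangle$ and the image of $h$ in $K_{s-1}\langle h\rangle/K_s$ is central. Hence $K_s\langle h\rangle\trianglelefteq K_{s-1}\langle h\rangle$ for $1\le s\le k$, and $\langle h\rangle=K_k\langle h\rangle$ is subnormal in $K\langle h\rangle$. By (F2), $h\in O_q(K\langle h\rangle)$, so $[K,\langle h\rangle]$ lies in $K\cap O_q(K\langle h\rangle)$, a normal $q$-subgroup of $K$.

(b) Let $h,h'\in H$ be a $q$-element and an $r$-element for primes $q\neq r$. Then $[K,\langle h\rangle,\langle h'\rangle]$ lies in $O_q(K)$, which is normal in $G$ and contains $[K,\langle h\rangle]$, and in $[K,\langle h'\rangle]\le O_r(K)$; so it is trivial. By symmetry $[K,\langle h'\rangle,\langle h\rangle]=1$, and (F1) gives $[h,h']\in C_H(K)$. Every $q$-element of $\bar H=H/C_H(K)$ is the image of a $q$-element of $H$ (take the $q$-part of a preimage), so $q$-elements and $r$-elements of $\bar H$ commute. The normalizer of a Sylow $q$-subgroup of $\bar H$ therefore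 contains a Sylow subgroup for every prime, and equals $\bar H$. By (F3), $\bar H$ is nilpotent, and a prime $q$ dividing $|\bar H|$ is the order of a quotient of $H$, so $q\in\pi$.
\end{proof}

\subsection{The subgroups $\Gamma_s$, $C_s$ and $D_s$}
Fix $p\in\pi$. We want to show that a $p$-element $t\in H$ acts on $K$ as an element of $K$. The natural plan is to climb the chain from $K_k=1$ to $K_0=K$: if $t$ acts on $K_s$ as $u\in K_s$, then $z=u^{-1}t$ centralizes $K_s$, and we need an element that acts on $K_{s-1}$ as $z$ does. The map $x\mapsto[x,z]$ is a cocycle, it vanishes on $M_{s-1}\cap K_{s-1}$ by the argument for $k=2$, and we need it to be a coboundary. This is guaranteed when a $p'$-group acts on a $p$-group, but the nilpotent group $K_{s-1}/(M_{s-1}\cap K_{s-1})$ may have order divisible by $p$. We therefore climb only along the subgroups $O^p(K_s)$, whose nilpotent quotients are $p'$-groups. Put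
\[
\Gamma_s=O^p(K_s),\qquad C_s=C_{P_s}(\Gamma_s),\qquad D_s=O_p(C_s\cap K).
\]
Here $C_s\cap K=C_{K_s}(\Gamma_s)$. The groups $\Gamma_s$ and $D_s$ are characteristic in $K_s$, so by Lemma~\ref{lem:chain}(a) and (S1) all three groups are normal in $P_s$ and, for $s\ge1$, in $P_{s-1}$. The group $D_s$ takes over the role that $Z(K_1)$ played for $k=2$: it contains the commutators (Lemma~\ref{lem:B}), and it meets $M_s$ trivially although it need not be central in $P_s$.

\begin{lemma}\label{lem:A}
Let $0\le s\le k$.
\begin{enumerate}
\item[(a)] $C_s\cap K=D_s\times E_s$ with a $p'$-group $E_s\le Z(\Gamma_s)$.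
\item[(b)] $D_s\cap M_s=1$. In particular $D_0=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C=C_s\cap K$. Then $C\cap\Gamma_s=Z(\Gamma_s)$ is central in $C$, and $C/(C\cap\Gamma_s)$ embeds in the $p$-group $K_s/\Gamma_s$. By (F3), $C$ is nilpotent, so $C=D_s\times E_s$ with $E_s=O_{p'}(C)$, and $E_s$ has trivial image in the $p$-group $C/(C\cap\Gamma_s)$.

(b) Consider the group of automorphisms that $P_s=K_sH$ induces on $D_s$ by conjugation. Since $\Gamma_s$ acts trivially, $K_s$ induces a normal $p$-subgroup. If $h\in H$ is a $q$-element with $q\neq p$, then $[D_s,h]\le D_s\cap O_q(K)=1$ by Lemma~\ref{lem:action}(a). So $O^p(H)$ acts trivially and $H$ induces a $p$-group. Hence $P_s$ induces a $p$-group on $D_s$, and on the $P_s$-invariant subgroup $D_s\cap M_s$. If $D_s\cap M_s\neq 1$, then (F4) gives a nontrivial $p$-element of $Z(P_s)\cap M_s$, contrary to (S3) because $p\in\pi$. Finally, $M_0=G$.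
\end{proof}

\begin{lemma}\label{lem:B}
Let $z\in C_s$ be a $p$-element. If $s\ge1$, then $[K_{s-1},z]\le D_s$. If $s=0$, then $[K,z]=1$.
\end{lemma}

\begin{proof}
Let $x\in K_{s-1}$ if $s\ge1$ and $x\in K$ if $s=0$. Then $x$ normalizes $C_s$, so $[x,z]=(z^{-1})^xz\in C_s\cap K=D_s\times E_s$. Both $x$ and $z$ normalize $D_s$; write bars for images modulo $D_s$. Then $[\bar x,\bar z]\in\bar E_s$, and $z$ centralizes $E_s\le\Gamma_s$. The identity $[\bar x,\bar z^{\,m}]=[\bar x,\bar z^{\,m-1}][\bar x,\bar z]^{\bar z^{\,m-1}}$ gives $[\bar x,\bar z^{\,m}]=[\bar x,\bar z]^m$ for all $m\ge1$. Taking for $m$ the order of $z$, a power of $p$, we get $[\bar x,\bar z]^m=1$ in the $p'$-group $\bar E_s$. So $[x,z]\in D_s$, and $D_0=1$ by Lemma~\ref{lem:A}(b).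
\end{proof}

The case $s=0$ shows that nothing is lost by climbing along the $\Gamma_s$: at the top of the chain, a $p$-element that centralizes $O^p(K)$ centralizes $K$.

\subsection{Climbing the chain}

\begin{lemma}\label{lem:C}
For $0\le s\le k$, every $p$-element of $H$ lies in $K_sC_s$.
\end{lemma}

\begin{proof}
We use descending induction on $s$. For $s=k$ we have $\Gamma_k=1$ and $C_k=H$. Let $1\le s\le k$, assume the claim for $s$, and let $t\in H$ be a $p$-element. By (F6), $t=uz$ with $u\in K_s$ and a $p$-element $z\in C_s$. Put
\[
\Gamma=\Gamma_{s-1},\qquad \Delta=M_{s-1}\cap\Gamma,\qquad B=\Gamma/\Delta .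
\]
By Lemma~\ref{lem:chain}(c), $B$ is nilpotent. Since $O^p(\Gamma)=\Gamma$, it has no quotient of order $p$, so $B$ is a $p'$-group by (F3).

Next, $\Delta$ centralizes $z$ and $D_s$. Indeed, $z$ and $D_s$ lie in $P_s$, so $[\Delta,z]$ and $[\Delta,D_s]$ lie in $M_s$ by (S2). Also $[\Delta,z]\le[K_{s-1},z]\le D_s$ by Lemma~\ref{lem:B}, and $[\Delta,D_s]\le D_s$ because $D_s\trianglelefteq P_{s-1}$. Lemma~\ref{lem:A}(b) gives $[\Delta,z]=[\Delta,D_s]=1$.

So conjugation induces an action of $B$ on $D_s$. By Lemma~\ref{lem:B}, $\delta(x)=[x,z]$ defines a map $\delta:\Gamma\to D_s$, and $\delta(xy)=\delta(x)^y\delta(y)$. For $a\in\Delta$ we have $\delta(xa)=\delta(x)^a\delta(a)=\delta(x)$, so $\delta$ induces a map $\delta:B\to D_s$ satisfying the same identity. In the external semidirect product $B\ltimes D_s$,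
\[
b\,\delta(b)\cdot b'\delta(b')=bb'\,\delta(b)^{b'}\delta(b')=bb'\,\delta(bb'),
\]
so $B_\delta=\{b\,\delta(b):b\in B\}$ is a subgroup; like $B$, it is a complement of $D_s$. By (F5), $B_\delta=B^{b_0d}=B^d$ for some $b_0\in B$, $d\in D_s$. The element $b^d=b[b,d]$ of $B_\delta$ is congruent to $b$ modulo $D_s$, so it equals $b\,\delta(b)$, and $\delta(b)=[b,d]=(d^{-1})^bd$. Read in $G$, this says $[x,z]=(d^{-1})^xd=[x,d]$, that is, $x^z=x^d$, for all $x\in\Gamma$. Hence $c=zd^{-1}\in C_{s-1}$. Since $u,d\in K_s\le K_{s-1}$ and $K_{s-1}$, $C_{s-1}$ are normal in $P_{s-1}$, we get $t=ucd\in K_{s-1}C_{s-1}$.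
\end{proof}

\begin{remark}
In Example~\ref{ex:inner} take $p=2$, $t=(v,\tau)$ with a transposition $\tau$, and $s=2$. Then $\Gamma_2=1$, $D_2=V_4\times1$, $\Gamma=A_4\times 1$, $\Delta=V_4\times1$, $|B|=3$; for $z=t$ the proof yields $d=(v,1)$ and $c=(1,\tau)$. In Example~\ref{ex:96}, with $p=2$, we have $\Gamma_1=1$, so $h\in C_1$, while $\Gamma_0=K$ and $h\notin K_0C_0$, because elements of $K$ act on $W$ as scalars; the step from $s=1$ to $s=0$ is the one that needs (S3).
\end{remark}

\subsection{The direct complement}

\begin{proof}[Proof of Proposition~\ref{prop:split}]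
Let $t\in H$ be a $p$-element for a prime $p$. If $p\notin\pi$, then $t\in C_H(K)$ by Lemma~\ref{lem:action}(b). If $p\in\pi$, then Lemma~\ref{lem:C} for $s=0$ and (F6) give $t=uz$ with $u\in K$ and a $p$-element $z\in C_0$, and $[K,z]=1$ by Lemma~\ref{lem:B}. In both cases $t\in KC_G(K)$. Elements of prime-power order generate $H$, so $G=KC_G(K)$.

Each $h\in H$ now acts on $K$ as some element $\kappa(h)\in K$, determined up to $Z(K)$; we must choose $\kappa(h)$ multiplicatively, and coprimality makes this possible. The group $Z(K)=K\cap C_G(K)$ centralizes $K$ and $C_G(K)$, so $Z(K)\le Z(G)$ is a $\pi'$-group. Let $\theta:H\to G/C_G(K)\cong K/Z(K)$ be the natural map, and let $Y/Z(K)$ be its image, where $Z(K)\le Y\le K$. The kernel of $\theta$ is $C_H(K)$, so $Y/Z(K)$ is a nilpotent $\pi$-group by Lemma~\ref{lem:action}(b). By (F3), $Y$ is nilpotent, and $Y=O_\pi(Y)\times Z(K)$. Composing $\theta$ with the isomorphism $Y/Z(K)\to O_\pi(Y)$ gives a homomorphism $\kappa:H\to K$ with $hC_G(K)=\kappa(h)C_G(K)$. Put $f(h)=\kappa(h)^{-1}h\in C_G(K)$. Since $f(h)$ commutes with $\kappa(h')$,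
\[
f(h)f(h')=f(h)\kappa(h')^{-1}h'=\kappa(h')^{-1}\kappa(h)^{-1}hh'=\kappa(hh')^{-1}hh'=f(hh').
\]
So $f$ is a homomorphism and $\tilde H=f(H)$ is a subgroup of $C_G(K)$, with $K\tilde H=KH=G$. If $f(h)\in K$, then $h\in K\cap H=1$; hence $f$ is injective and $K\cap\tilde H=1$. Therefore $G=K\times\tilde H$ with $\tilde H\cong H$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Powers, infinite products and subnormal subgroups}\label{sec:strong}

We prove Theorem~\ref{thm:strong}, beginning with its last sentence. The group $S_4$ has trivial center and a unique minimal normal subgroup $V_4$. It is indecomposable, since two nontrivial direct factors would contain two different minimal normal subgroups of $S_4$. So $S_4$ satisfies (H1) and (H2). Let $v=(12)(34)$ and let $\rho:S_4\to\langle v\rangle$ be the sign map. Then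
\[
\{(g,\rho(g)):g\in S_4\}\trianglelefteq S_4\times\langle v\rangle\trianglelefteq S_4\times V_4\trianglelefteq S_4\times S_4,
\]
the first inclusion having index $2$. The graph of $\rho$ is thus subnormal in $S_4\times S_4$, isomorphic to $S_4$, and not a factor.

For the equivalence, (iv) implies (ii) by taking $I=\{1,\dots,n\}$ and $r=1$; (ii) implies (iii) trivially; and (iii) implies (i) by Lemma~\ref{lem:necessity}. It remains to prove that (i) implies (iv). Let $G\ne1$ satisfy (H1) and (H2), and let $\pi=\pi(G)$.

\subsection*{Finite index sets}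
Let $I$ be finite and $N=N_1\times\dots\times N_r\trianglelefteq D=\prod_{i\in I}G_i$ with $N_a\cong G$. A priori $N_a$ is only subnormal in $D$, and the example above shows that this is not enough; we must prove $N_a\trianglelefteq D$.

First, $D$ permutes the $N_a$. An automorphism $\alpha$ of $N$ is \emph{central} if $x^{-1}\alpha(x)\in Z(N)$ for all $x$; then $x\mapsto x^{-1}\alpha(x)$ is a homomorphism $N\to Z(N)$. Now $N/N'\cong(G/G')^r$ is a $\pi$-group and $Z(N)\cong Z(G)^r$ is a $\pi'$-group, so this homomorphism is trivial and $\alpha$ is the identity. By the Krull--Remak--Schmidt theorem \cite[3.3.8]{robinson}, any two decompositions of the finite group $N$ into nontrivial indecomposable factors are related by a central automorphism. Hence $\{N_1,\dots,N_r\}$ is the set of factors in every such decomposition, and $D$ permutes this set by conjugation.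

Suppose that $N_a^g=N_b$ with $a\neq b$ and $g\in G_i$ for some $i$. Let $\eta$ be the projection of $D$ onto $F=\prod_{j\neq i}G_j$. Since $\eta(g)=1$, we have $\eta(N_a)=\eta(N_b)$. As $[N_a,N_b]=1$, the group $\eta(N_a)$ is abelian; it also commutes with $\eta(N_c)$ for $c\neq a$, so it is central in $\eta(N)$. Being an abelian quotient of $N_a\cong G$, it is a $\pi$-group. Thus $\eta(N_a)\le V$, where $V=O_\pi(Z(\eta(N)))$, and $V\trianglelefteq F$ because $\eta(N)\trianglelefteq F$.

We show that $V=1$. Let $v=\eta(x)\in V$ with $x\in N$, and let $d\in F$. Since $G_i$ centralizes $F$, we have $[v,d]=[x,d]\in N\cap V$. For $y\in N$, again because $G_i$ centralizes $F$, $[[v,d],y]=[[v,d],\eta(y)]=1$. So $[v,d]$ is a $\pi$-element of $Z(N)$, hence trivial. Therefore $V\le Z(F)=\prod_{j\neq i}Z(G_j)$, a $\pi'$-group, and $V=1$.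

Consequently $\eta(N_a)=\eta(N_b)=1$ and $N_a\times N_b\le G_i$, which is impossible because $|G|^2>|G|$. So every $G_i$ normalizes every $N_a$, and the $G_i$ generate $D$ since $I$ is finite. By Theorem~\ref{thm:main} each $N_a$ is one of the factors. These $r$ factors are distinct because $N_a\cap N_b=1$ for $a\neq b$, and $N$ is their product.

\subsection*{Arbitrary index sets}
Let $N\cong G^r$ be normal in $\prod_{i\in I}G_i$ or in $\bigoplus_{i\in I}G_i$. Choosing for each nontrivial element of the finite group $N$ a coordinate in which it is nontrivial, we obtain a finite $J\subseteq I$ such that the projection $N\to\prod_{j\in J}G_j$ is injective. Let $J'\supseteq J$ be finite. Both kinds of product project onto $\prod_{j\in J'}G_j$, so the projection $N_{J'}$ of $N$ is normal there, and $N_{J'}\cong G^r$. By the finite case $N_{J'}$ is a product of $r$ factors. Their indices lie in $J$, because the projection to $\prod_{j\in J}G_j$ is injective on $N_{J'}$ and kills every $G_j$ with $j\notin J$. Taking $J'=J\cup\{i\}$ for each $i\notin J$, we see that all coordinates of $N$ outside $J$ are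 trivial. Hence $N=N_J$ is a product of $r$ factors, and Theorem~\ref{thm:strong} is proved.

\begin{thebibliography}{9}

\bibitem{robinson}
Robinson, \emph{A Course in the Theory of Groups}.

\bibitem{subnormal}
\emph{Subnormal subgroups in direct products of groups},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak B11B7152563AC0F0216F20EE98DE1EC0/\allowbreak S1446788700028172a.pdf/\allowbreak subnormal\_\allowbreak subgroups\_\allowbreak in\_\allowbreak direct\_\allowbreak products\_\allowbreak of\_\allowbreak groups.pdf}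

\end{thebibliography}
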